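# Measurable linear functionals on the paths of a pure-jump process

## 1. A path with finitely many unit jumps

Let $M$ be a Poisson variable with mean $1$. Given $M$, let $t_1,\dots,t_M$ be uniform points of $[0,1]$ and $\varepsilon_1,\dots,\varepsilon_M$ fair signs, all independent. Put $x(t)=\sum_{i\le M}\varepsilon_i1_{\{t_i\le t\}}$. We regard the path as an element of $L^2=L^2[0,1]$. With
$$e_t=1_{[t,1]},\qquad \|e_t-e_s\|^2=|t-s|,$$
it reads $x=\sum_{i\le M}\varepsilon_ie_{t_i}$.

A continuous linear functional on $L^2$ is $\ell(x)=\int_0^1g\,x\,dt$ with $g\in L^2$. Since $\ell(e_t)=\int_t^1g=:G(t)$, on our path $\ell(x)=\sum_i\varepsilon_iG(t_i)$. So continuous functionals are weighted sums of the jumps, with a smooth weight $G$ that vanishes at $1$.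

Now take the value at time $\frac12$, which is $f(x)=\sum_i\varepsilon_i1_{\{t_i\le1/2\}}$. It is linear on step functions but not continuous in the $L^2$ norm: $f(e_{1/2}-e_{1/2+h})=1$ while $\|e_{1/2}-e_{1/2+h}\|=\sqrt h$. Compare it with the average
$$\ell_m(x)=m\int_{1/2}^{1/2+1/m}x(t)\,dt ,\qquad m\ge2 .$$
Its weight $G_m(t)=\ell_m(e_t)$ is $1$ on $[0,\frac12]$, is $0$ from $\frac12+\frac1m$ on, and is linear between. If no jump falls in $(\frac12,\frac12+\frac1m)$, then $\ell_m(x)=f(x)$. Hence $P(\ell_m(x)\ne f(x))\le1-e^{-1/m}\to0$.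

Now take a wilder weight, $h(x)=\sum_i\varepsilon_i/t_i$. Let $m\ge3$, and let $G_m$ equal $m$ on $[0,\frac1m]$, equal $1/t$ on $[\frac1m,1-\frac1m]$, and go linearly to $0$ on $[1-\frac1m,1]$. This is the weight of the continuous functional
$$\ell_m(x)=\int_{1/m}^{1-1/m}\frac{x(t)}{t^2}\,dt+\frac{m^2}{m-1}\int_{1-1/m}^1x(t)\,dt ,$$
and it agrees with $1/t$ off a set of measure $\frac2m$. So $P(\ell_m(x)\neq h(x))\le1-e^{-2/m}\to0$.

In fact every measurable linear functional of this path behaves in the same way. Let $f$ be linear on a linear manifold $D$, and let $B\subset D$ be a Borel set with $P(x\in B)=1$ on which $f$ is Borel. The event that $M=1$ and $\varepsilon_1=+1$ has positive probability, and on it $x=e_{t_1}$ with $t_1$ uniform. So $e_t\in B$ for almost every $t$. Put $\varphi(t)=f(e_t)$, which is measurable. Almost surely all $t_i$ are good times, and linearity gives $f(x)=\sum_i\varepsilon_i\varphi(t_i)$. Given $\eta>0$, Lusin's theorem and a change near $1$ give a continuous $G_0$ with $G_0(1)=0$ and $|\{G_0\ne\varphi\}|<2\eta$.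 Weierstrass's theorem gives a polynomial $Q$ with $|Q-G_0|\le\eta/2$. Put $G=Q-Q(1)$, so that $|G-G_0|\le\eta$. With probability at least $e^{-2\eta}$ no jump falls in the bad set, and then $|\sum_i\varepsilon_iG(t_i)-f(x)|\le\eta M$. So $f$ is a limit in probability of continuous linear functionals.

This argument rests on two things. The path is exactly one $e_t$ with positive probability, and the path is a finite sum of such terms. What remains true when the process has infinitely many jumps in every interval, so that both fail?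

## 2. Random linear functionals, the Riesz property, and the theorem

Let $X$ be a separable, complete, locally convex linear metric space over $\mathbb R$ and $\mu$ a Borel probability measure on $X$. "$\mu$-measurable" refers to the completion of $\mu$.

**Definition 1.** A *$\mu$-measurable linear functional* on $X$ is a function $f$ that is defined and $\mu$-measurable on a $\mu$-measurable linear manifold $D_f$ with $\mu(D_f)=1$ and satisfies $f(\alpha x+\beta y)=\alpha f(x)+\beta f(y)$ for $\alpha,\beta\in\mathbb R$, $x,y\in D_f$. Functionals equal $\mu$-a.e. are identified. The space of all of them, with convergence in the measure $\mu$, is $X_\mu^*$.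

For example, the value at $\frac12$ and $\sum_i\varepsilon_i/t_i$ in Section 1 are such functionals, on the manifold of finite step functions with jumps in $(0,1)$. For a given $f$ there is always a Borel set $B\subset D_f$ with $\mu(B)=1$ and $f|_B$ Borel. We fix such a $B$ whenever an $f$ is given.

**Definition 2.** Every continuous linear functional is $\mu$-measurable, so $X^*\subset X_\mu^*$. The measure $\mu$ has the *Riesz property* if $X^*$ is dense in $X^*_\mu$, that is, if every $\mu$-measurable linear functional is the limit in $\mu$-measure of a sequence of continuous linear functionals.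

For example, $\mu=\delta_0$ has it, since every $f$ is $f(0)=0$ a.e. The law of the path in Section 1 has it, as we just proved. If $x$ is a random element with law $\mu$, then $f_j\to f$ in $\mu$-measure means $f_j(x)\to f(x)$ in probability.

From now on $X=L^2$. We consider real processes $\{x(t):0\le t\le1\}$ with $x(0)=0$ a.s. and independent increments that are homogeneous (the law of $x(t)-x(s)$ depends only on $t-s$), symmetric ($x$ and $-x$ have the same finite-dimensional distributions), continuous in probability, and without Gaussian component (the Gaussian part in the Lévy–Khintchine representation of $x(1)$ vanishes). Such a process has a separable version whose paths are càdlàg, that is, right-continuous with left limits. These paths are bounded and measurable, so they lie in $L^2$. The measure induced on $L^2$ is the law of this random path.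

For these processes the Lévy–Khintchine formula reads
$$E e^{is(x(t)-x(r))}=e^{-(t-r)\Psi(s)},\qquad \Psi(s)=\int(1-\cos sc)\,\nu(dc),\tag{1}$$
where $\nu$ is a symmetric measure on $\mathbb R\setminus\{0\}$ with $\int\min(1,c^2)\,\nu(dc)<\infty$. The process of Section 1 has $\nu=\frac12(\delta_1+\delta_{-1})$ and $\Psi(s)=1-\cos s$. The compound Poisson case is that of finite $\nu$. The measure $\nu(dc)=|c|^{-1-\alpha}dc$, $0<\alpha<2$, is infinite and gives a symmetric $\alpha$-stable process. It is a known result that every measure induced by a compound Poisson process of this type has the Riesz property. The paper "Random Linear Functionals and Random Integrals" is the source of the problem whether all the measures above have it.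

**Theorem 1.** Every measure $\mu$ induced on $L^2[0,1]$ by a symmetric, homogeneous, separable, continuous in probability process with independent increments and no Gaussian component has the Riesz property.

If $\nu=0$ then $\mu=\delta_0$ and there is nothing to prove. We assume $\nu\neq0$ until Section 9.

## 3. A modular attached to the Lévy measure, and Poisson sums

For $u\in\mathbb R$ and measurable $\varphi:[0,1]\to\mathbb R$ put
$$k(u)=\int\min(1,c^2u^2)\,\nu(dc),\qquad \rho(\varphi)=\int_0^1k(\varphi(t))\,dt,\qquad L^k=\{\varphi:\rho(\varphi)<\infty\}.\tag{2}$$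
Two examples. For $\nu=\frac12(\delta_1+\delta_{-1})$ we get $k(u)=\min(1,u^2)$, so every measurable $\varphi$ is in $L^k$. This matches Section 1, where every weight was allowed. For $\nu=|c|^{-1-\alpha}dc$ the substitution $c\mapsto c/|u|$ gives $k(u)=k(1)|u|^\alpha$, so $L^k=L^\alpha[0,1]$.

**Lemma 1.**
(a) $k$ is finite, even, continuous, nondecreasing in $|u|$, $k(0)=0$, and $k(u)>0$ for $u\ne0$.
(b) $k(a+b)\le4(k(a)+k(b))$ and $k(\lambda u)\le\max(1,\lambda^2)k(u)$. So $L^k$ is a linear space.
(c) $1-\cos v\le2\min(1,v^2)$. Hence $\int_0^1\Psi(s\varphi)\,dt\le2\max(1,s^2)\rho(\varphi)$.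
(d) There is $\kappa>0$ with $1-\frac{\sin v}v\ge\kappa\min(1,v^2)$ for all $v\ne0$. Hence $\kappa\,\rho(\varphi)\le\int_0^1\int_0^1\Psi(s\varphi(t))\,dt\,ds$.
(e) If $\rho(\varphi_j)\to0$, then $\varphi_j\to0$ in Lebesgue measure.

*Proof.* (a) Use $\min(1,c^2u^2)\le\max(1,u^2)\min(1,c^2)$ and dominated convergence; positivity holds since $\nu\ne0$. (b) The second inequality follows from $\min(1,\lambda^2v^2)\le\max(1,\lambda^2)\min(1,v^2)$. Let $m=\max(|a|,|b|)$. Then $k(a+b)\le k(2m)\le4k(m)\le4(k(a)+k(b))$. (c) $1-\cos v$ is at most $2$ and at most $v^2/2$. Put $v=sc\varphi(t)$ and integrate. (d) The quotient $(1-\frac{\sin v}v)/\min(1,v^2)$ is continuous and positive on $(0,\infty)$ with limits $\frac16$ at $0$ and $1$ at $\infty$, so it has a positive lower bound; it is even. Since $\int_0^1(1-\cos sv)\,ds=1-\frac{\sin v}v$, putting $v=c\varphi(t)$ and integrating gives the claim. (e) $\rho(\varphi)\ge k(\varepsilon)\,|\{|\varphi|\ge\varepsilon\}|$ and $k(\varepsilon)>0$. $\square$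

Let $\Lambda$ be a finite measure on a space $E$. A *Poisson configuration* with intensity $\Lambda$ has a Poisson number $M$ of points with mean $\Lambda(E)$ and, given $M$, i.i.d. points $p_1,\dots,p_M$ with law $\Lambda/\Lambda(E)$.

**Lemma 2.** For measurable $h:E\to\mathbb R$, $S=\sum_{i\le M}h(p_i)$ satisfies
$$Ee^{iS}=\exp\Bigl(-\int(1-e^{ih})\,d\Lambda\Bigr).\tag{3}$$
If $h\in L^1(\Lambda)$ then $ES=\int h\,d\Lambda$ and $E|S|\le\int|h|\,d\Lambda$; if $h\in L^2(\Lambda)$ then $\operatorname{Var}S=\int h^2\,d\Lambda$.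

*Proof.* With $\lambda=\Lambda(E)$, $Ee^{iS}=\sum_{j\ge 0}e^{-\lambda}\frac{\lambda^j}{j!}\bigl(\lambda^{-1}\int e^{ih}d\Lambda\bigr)^j=\exp(-\lambda+\int e^{ih}d\Lambda)$. Next, $ES=E[M]\,\lambda^{-1}\int h\,d\Lambda=\int h\,d\Lambda$, and $|S|\le\sum|h(p_i)|$. Finally $E[S^2\mid M]=M\lambda^{-1}\int h^2d\Lambda+M(M-1)(\lambda^{-1}\int h\,d\Lambda)^2$, and $EM=\lambda$, $EM(M-1)=\lambda^2$. $\square$

If $\Lambda$ is invariant under a map that changes $h$ to $-h$, the imaginary part in (3) vanishes and $Ee^{iS}=\exp(-\int(1-\cos h)\,d\Lambda)$.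

## 4. Where truncation of the jumps stops

Write $x=y_n+z_n$, where $y_n$ collects the finitely many jumps of size above $1/n$. The path $y_n$ is compound Poisson, so one would like to treat $f$ on $y_n$ as in Section 1 and then let $n\to\infty$, since $z_n\to0$ in $L^2$. Two things go wrong.

First, if $\nu$ is infinite, almost every path has infinitely many jumps, so the finite step functions form a $\mu$-null set. A manifold $D_f$ of full measure gives no immediate information at $y_n$; we do not even know that $f(y_n)$ is defined.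

Second, suppose $f(x)=f(y_n)+f(z_n)$. Since $f$ is not continuous, $z_n\to0$ in $L^2$ does not give $f(z_n)\to0$. There may be a part of $f$ that no single jump sees. This does happen when something other than jumps is present. Let $x=w+z$ with $w$ a Brownian motion and $z$ an independent process as in Section 1. Almost every path is $u+\sum_ic_ie_{t_i}$, a finite sum with $t_i\in(0,1)$, $u$ continuous, $u(0)=0$. On such paths let $f_1(x)=\lim_m m\int_{1-1/m}^1x\,dt$ be the left limit at $1$, and let $J(x)=\sum_ic_i$ be the sum of the jumps (its measurability is shown in Section 11). Both are linear, and $f_1(e_t)=J(e_t)=1$ for all $t\in(0,1)$. But $f_1(x)-J(x)=w(1)$. The values $f(e_t)$ do not determine $f$.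

So a proof must use that nothing except jumps is present. The first difficulty yields to this remark: with positive probability there are no jumps above $1/n$, and on that event $x=z_n$. Hence the small-jump path $z_n$ is itself a typical point of $\mu$, and $e_t$ will be obtained as a difference of two typical points. For the second, we build the only possible candidate $I(\varphi)$ from $\varphi(t)=f(e_t)$, and look at the remainder $f(x)-I(\varphi)$. It will not change if finitely many layers of jumps are removed. A zero-one argument then makes it constant, and symmetry makes it $0$.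

## 5. The path and its integrals from independent layers of jumps

**Step 1 (a realization of $\mu$).** The purpose is to write $x$ as a series of independent compound Poisson paths. Fix cut levels $\infty=h_0>h_1>h_2>\cdots\to0$; take $h_n=\frac1n$ unless said otherwise. Let $A_q=\{h_q<|c|\le h_{q-1}\}$, so $\nu(A_q)<\infty$. Let $\xi_1,\xi_2,\dots$ be independent Poisson configurations of points $(c,t)$, $\xi_q$ with intensity $\nu|_{A_q}\otimes dt$ and $M_q$ points. We write $\xi_q$ also for the path $\sum c\,e_t$ over its points. Put $y_n=\sum_{q\le n}\xi_q$. "A function of" a family means measurable with respect to its completed $\sigma$-algebra.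

Let $q\ge2$. Given $M_q$, the points are i.i.d. and $E[c\,e_t]=0$ by symmetry of $\nu$, so the cross terms in $E\|\xi_q\|^2$ vanish. As $\|e_t\|^2=1-t$,
$$E\|\xi_q\|^2=\int_0^1(1-t)\,dt\int_{A_q}c^2\,d\nu=\tfrac12\int_{A_q}c^2\,d\nu .$$
This is summable over $q\ge2$. The $\xi_q$, $q\geq 2$, are independent with mean zero, hence orthogonal in $L^2(\Omega;L^2)$, so $y_n-y_1$ converges there. Let $x=\lim y_n$ (in probability) and $z_n=x-y_n$. Since $z_n=\lim_m\sum_{n<q\le m}\xi_q$, it is a function of $(\xi_q)_{q>n}$ and is independent of $(\xi_1,\dots,\xi_n)$.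

We check that $x$ has law $\mu$. Let $g\in C[0,1]$, $G(t)=\int_t^1g$. Then $\int g\,y_n=\sum c\,G(t)$ over the jumps of $y_n$, and by Lemma 2
$$Ee^{i\int gy_n}=\exp\Bigl(-\int_0^1\int_{|c|>h_n}(1-\cos cG(t))\,\nu(dc)\,dt\Bigr)\longrightarrow\exp\Bigl(-\int_0^1\Psi(G)\,dt\Bigr),$$
so $Ee^{i\int gx}$ equals the limit. Now let $Y$ be the given càdlàg process. Its paths are bounded with countably many discontinuities, so $gY$ is Riemann integrable and $\int gY$ is the limit of
$$\frac1m\sum_{j=1}^mg(\tfrac jm)Y(\tfrac jm)=\sum_{i=1}^mG_m(\tfrac im)\bigl(Y(\tfrac im)-Y(\tfrac{i-1}m)\bigr),\qquad G_m(\tfrac im)=\frac1m\sum_{j\ge i}g(\tfrac jm).$$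
Independence of increments and (1) give the characteristic function at $1$ as $\exp(-\frac1m\sum_i\Psi(G_m(\frac im)))$. Since $G_m(\frac im)-G(\frac im)\to0$ uniformly in $i$ and $\Psi$ is continuous, this tends to $\exp(-\int_0^1\Psi(G)\,dt)$. So the characteristic functionals of $x$ and $Y$ agree on the dense set $C[0,1]$. They are norm continuous, because $|Ee^{i\langle g,x\rangle}-Ee^{i\langle g',x\rangle}|\le E\min(2,\|g-g'\|\|x\|)$, so they agree on $L^2$. A law on a separable Hilbert space is determined by its characteristic functional, and $x$ has law $\mu$.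

**Step 2 (the integrals $I(\varphi)$).** The purpose is to define the candidates for $f$ and to measure their size by $\rho$. For measurable $\varphi$ let $I_n(\varphi)=\sum c\,\varphi(t)$ over the jumps $(c,t)$ of $y_n$. Changing $\varphi$ on a Lebesgue null set changes nothing a.s. Let $\rho(\varphi)<\infty$. For $m>n$,
$$Ee^{is(I_m(\varphi)-I_n(\varphi))}=\exp\Bigl(-\int_0^1\int_{h_m<|c|\le h_n}(1-\cos sc\varphi(t))\,\nu(dc)\,dt\Bigr)\to1\quad(n,m\to\infty),$$
because by Lemma 1(c) the integrand is integrable over all $(c,t)$. So $(I_n(\varphi))$ is Cauchy in probability and $I(\varphi)=\lim I_n(\varphi)$ exists in probability. It is linear on $L^k$, the difference $I(\varphi)-I_n(\varphi)$ is a function of $(\xi_q)_{q>n}$, and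
$$Ee^{isI(\varphi)}=\exp\Bigl(-\int_0^1\Psi(s\varphi(t))\,dt\Bigr).\tag{4}$$
Moreover
$$I(\varphi_j)\to0\ \text{in probability}\iff\rho(\varphi_j)\to0.\tag{5}$$
Indeed, if $\rho(\varphi_j)\to0$, Lemma 1(c) sends (4) to $1$ for each $s$. Conversely, convergence in probability sends (4) to $1$ uniformly for $s\in[0,1]$, so $\int_0^1\Psi(s\varphi_j)\,dt\to0$ uniformly there, and Lemma 1(d) gives $\rho(\varphi_j)\to0$.

If $G\in C^1[0,1]$ and $G(1)=0$, then $\ell_G(x)=-\int_0^1G'(t)x(t)\,dt$ is a continuous linear functional and $\ell_G(e_t)=-\int_t^1G'=G(t)$. So $\ell_G(y_n)=I_n(G)$. Here $\rho(G)\le k(\sup|G|)<\infty$, and $n\to\infty$ gives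
$$\ell_G(x)=I(G)\quad\text{a.s.}\tag{6}$$

The cut levels do not matter for the limits: two choices can be merged into one sequence, and $x$ and $I(\varphi)$ are limits along the merged one.

## 6. Small-jump paths in $D_f$, and the integrand $\varphi(t)=f(e_t)$

Let $f$ be a $\mu$-measurable linear functional and $B$ its Borel set from Section 2.

**Step 3 ($z_n\in B$ a.s.).** The purpose is to show that removing the large jumps does not leave the domain. The event $\{M_1=\dots=M_n=0\}$ has probability $e^{-\nu\{|c|>h_n\}}>0$, is independent of $z_n$, and on it $x=z_n$. So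
$$P(M_1=\dots=M_n=0)\,P(z_n\notin B)\le P(x\notin B)=0,$$
that is, $z_n\in B$ a.s. for every $n$.

**Step 4 (the function $\varphi$).** The purpose is to show that $f(e_t)$ is defined for almost every $t$. Fix $n$ with $\nu\{|c|>h_n\}>0$. Given that $y_n$ has exactly one jump $(c,t)$, the triple $(c,t,z_n)$ has the product law
$$\frac{\nu|_{\{|c|>h_n\}}}{\nu\{|c|>h_n\}}\otimes dt\otimes\mathrm{law}(z_n),$$
and $x=ce_t+z_n$. As this conditioning event has positive probability, for almost all $(c,t,z)$ both $z$ and $ce_t+z$ lie in $B$. By Fubini there are $c_0\neq0$ and $z_0\in B$ such that $T_0=\{t:c_0e_t+z_0\in B\}$ has full Lebesgue measure; $T_0$ is Borel since $t\mapsto e_t$ is continuous. For $t\in T_0$ both $c_0e_t+z_0$ and $z_0$ are in the linear manifold $D_f$, so $e_t\in D_f$ and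
$$\varphi(t):=f(e_t)=c_0^{-1}\bigl(f(c_0e_t+z_0)-f(z_0)\bigr),$$
a Borel function on $T_0$. Put $\varphi=0$ off $T_0$.

Almost surely all (countably many) jump times lie in $T_0$. Then $y_n\in D_f$ and $f(y_n)=I_n(\varphi)$ for every $n$. With Step 3, a.s.
$$f(x)=I_n(\varphi)+f(z_n),\qquad I_n(\varphi)\text{ and }f(z_n)\text{ independent},\qquad n=1,2,\dots\tag{7}$$

**Step 5 ($\rho(\varphi)<\infty$).** The purpose is to make $I(\varphi)$ exist; here we use only that $f(x)$ is finite. Let $\chi(s)=Ee^{isf(x)}$ and choose $s_0>0$ with $|\chi|\ge\frac12$ on $[0,s_0]$. By (7) and Lemma 2,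
$$\tfrac12\le|\chi(s)|\le Ee^{isI_n(\varphi)}=\exp\Bigl(-\int_0^1\int_{|c|>h_n}(1-\cos sc\varphi(t))\,\nu(dc)\,dt\Bigr).$$
Let $n\to\infty$: for $0\le s\le s_0$, $\int_0^1\int(1-\cos sc\varphi(t))\,\nu(dc)\,dt\le\log2$. Since $\frac1{s_0}\int_0^{s_0}(1-\cos sv)\,ds=1-\frac{\sin s_0v}{s_0v}\ge\kappa\min(1,s_0^2v^2)$, averaging over $[0,s_0]$ gives
$$\int_0^1\int\min(1,s_0^2c^2\varphi(t)^2)\,\nu(dc)\,dt\le\kappa^{-1}\log2 .$$
As $\min(1,v^2)\le\max(1,s_0^{-2})\min(1,s_0^2v^2)$, we get $\rho(\varphi)<\infty$.

## 7. A zero-one law for the remainder, and the end of the proof of Theorem 1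

**Step 6 ($f(x)=I(\varphi)$ a.s.).** The purpose is to exclude a part of $f$ that no jump sees. Let $R=f(x)-I(\varphi)$. By (7), a.s.
$$R=f(z_n)-\bigl(I(\varphi)-I_n(\varphi)\bigr),$$
a function of $(\xi_q)_{q>n}$. So $R$ is independent of $(\xi_1,\dots,\xi_n)$ for every $n$, hence of $(\xi_q)_{q\ge1}$. But $R$ is itself a function of $(\xi_q)_{q\ge1}$. A variable independent of itself is a.s. a constant, $R=r$. Now reverse the signs of all jumps. The sequence $(-\xi_q)$ has the same joint law as $(\xi_q)$. The change turns $x$ into $-x$, $f(x)$ into $f(-x)=-f(x)$, and $I(\varphi)$ into $-I(\varphi)$. So $R$ becomes $-R$, and it must still equal $r$ a.s. Thus $r=-r=0$.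

**Step 7 (approximation).** The purpose is to approximate $\varphi$ in $\rho$ by smooth weights. Let $\rho(\varphi)<\infty$ and $\varphi_m=\varphi1_{\{|\varphi|\le m\}}$. Then $\rho(\varphi-\varphi_m)=\int_{\{|\varphi|>m\}}k(\varphi)\,dt\to0$. For fixed $m$, mollify $\varphi_m1_{[\epsilon,1-\epsilon]}$ with width below $\epsilon/2$. As $\epsilon\to0$ this gives functions $G\in C^1_c((0,1))$ with $|G|\le m$ that converge to $\varphi_m$ in $L^1$, and along a subsequence a.e. Since $k(\varphi_m-G)\le k(2m)$, and $k$ is continuous with $k(0)=0$, dominated convergence gives $\rho(\varphi_m-G)\to0$. By Lemma 1(b), $\rho(\varphi-G)\le4(\rho(\varphi-\varphi_m)+\rho(\varphi_m-G))$. So there are $G_j\in C^1_c((0,1))$ with $\rho(G_j-\varphi)\to0$. By (6), Step 6 and (5),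
$$\ell_{G_j}(x)-f(x)=I(G_j-\varphi)\to0\quad\text{in probability.}$$
So $\ell_{G_j}\to f$ in $\mu$-measure with $\ell_{G_j}\in X^*$. This proves Theorem 1. $\blacksquare$

## 8. $X_\mu^*$ as the space $L^k$

**Theorem 2.** Let $\nu\neq0$ and $L^k=\{\varphi:\rho(\varphi)<\infty\}$ (mod a.e. equality). The map $f\mapsto\varphi$, $\varphi(t)=f(e_t)$, is a linear bijection $X_\mu^*\to L^k$ with inverse $\varphi\mapsto I(\varphi)$. Moreover $\int e^{isf}\,d\mu=\exp(-\int_0^1\Psi(s\varphi)\,dt)$, and $f_j\to0$ in $\mu$-measure iff $\rho(\varphi_j)\to0$. (For symmetric $\alpha$-stable processes, $0<\alpha<2$: $X_\mu^*\cong L^\alpha[0,1]$.)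

*Proof.* **Well defined, linear, injective.** By Steps 5 and 6, $\varphi\in L^k$ and $f(x)=I(\varphi)$ a.s. If two representatives of $f$ give $\varphi$ and $\varphi'$, then $I(\varphi-\varphi')=0$ a.s., so $\rho(\varphi-\varphi')=0$ by (5), and $\varphi=\varphi'$ a.e. Linearity is clear on $D_f\cap D_g$. And $\varphi$ determines $f$ through $f(x)=I(\varphi)$.

**Surjective.** Given $\varphi\in L^k$, take $G_j$ from Step 7. Then $\ell_{G_j}(x)=I(G_j)\to I(\varphi)$ in probability, so a subsequence of $\ell_{G_j}$ converges $\mu$-a.e. The set where its limit exists is a Borel linear manifold of full measure. There the limit $L$ is a $\mu$-measurable linear functional with $L(x)=I(\varphi)$ a.s. By Step 6 also $L(x)=I(\varphi_L)$ with $\varphi_L(t)=L(e_t)$, so $\varphi_L=\varphi$ a.e.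

The remaining claims are (4) and (5). In the stable case $k(u)=\mathrm{const}\,|u|^\alpha$. $\blacksquare$

## 9. Independent increments without homogeneity

**Theorem 3.** Theorem 1 holds without the assumption of homogeneity.

*Proof.* By the theory of additive processes (Sato, *Lévy Processes and Infinitely Divisible Distributions*, Thms 9.8, 11.5, 19.2) there is a càdlàg version, and
$$Ee^{is(x(t)-x(r))}=\exp\Bigl(-\int_{(r,t]}\int(1-\cos sc)\,N(dc,du)\Bigr),$$
where $N$ is symmetric in $c$, $\int\min(1,c^2)\,dN<\infty$, and $N(\mathbb R\times\{t\})=0$ for all $t$. If $N=0$, $\mu=\delta_0$. Otherwise we go through Steps 1–7 with $\nu\otimes dt$ replaced by $N$. We use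
$$\rho(\varphi)=\int\min(1,c^2\varphi(t)^2)\,dN,\qquad\tau(dt)=\int\min(1,c^2)\,N(dc,dt),$$
and $\tau$ in place of Lebesgue measure. It is finite, and $\tau(T')=0$ implies $N(\mathbb R\times T')=0$. Pointwise, as in Lemma 1, $\rho(\varphi+\varphi')\le4(\rho(\varphi)+\rho(\varphi'))$, $\rho(\lambda\varphi)\le\max(1,\lambda^2)\rho(\varphi)$, and
$$\int(1-\cos sc\varphi)\,dN\le2\max(1,s^2)\rho(\varphi),\qquad \kappa\rho(\varphi)\le\int_0^1\int(1-\cos sc\varphi)\,dN\,ds .$$

**Step 1.** Let $\xi_q$ have intensity $N|_{A_q\times[0,1]}$. Again $E[c\,e_t]=0$ for a point of $\xi_q$, $q\ge2$, so $E\|\xi_q\|^2=\int_{A_q\times[0,1]}c^2(1-t)\,dN\le\int_{A_q\times[0,1]}c^2\,dN$, which is summable over $q\ge2$. The variable $\int gx$ has characteristic function $\exp(-\int(1-\cos cG(t))\,dN)$ at $1$, by Lemma 2 and dominated convergence. For the given process the exponents of the Riemann sums are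
$$-\sum_i\int_{((i-1)/m,\,i/m]}\int\bigl(1-\cos cG_m(\tfrac im)\bigr)\,dN .$$
The integrand tends to $1-\cos cG(t)$ at every $(c,t)$, $t\in(0,1]$, and is at most $2\max(1,\sup|g|^2)\min(1,c^2)$. So the exponents tend to $-\int(1-\cos cG)\,dN$, and $x$ has law $\mu$.

**Step 2.** With the two inequalities above the argument is as before: $I(\varphi)$ exists for $\rho(\varphi)<\infty$, $Ee^{isI(\varphi)}=\exp(-\int(1-\cos sc\varphi(t))\,dN)$, and (5), (6) hold. Here $\rho(G)<\infty$ for bounded $G$.

**Step 3.** The event $\{M_1=\dots=M_n=0\}$ has probability $e^{-N\{|c|>h_n\}}>0$, and $z_n\in B$ a.s. as before.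

**Step 4.** The size and the time of a jump are no longer independent, so one $c_0$ need not serve all $t$. We recall that the image of a Borel subset of a Polish space under a Borel map into a Polish space is *analytic*, that countable unions of analytic sets are analytic, and that analytic sets are measurable for the completion of every finite Borel measure. For each $n$ with $N\{|c|>h_n\}>0$, condition on exactly one jump in $y_n$ and use Fubini in $((c,t),z)$. This gives $z^n\in B$ such that the Borel set
$$S_n=\{(c,t):|c|>h_n,\ ce_t+z^n\in B\}$$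
has full $N$-measure in $\{|c|>h_n\}$. Let $T=\bigcup_n\mathrm{proj}_tS_n$. If $(c,t)\in S_n$, then $e_t\in D_f$ and $f(e_t)=(f(ce_t+z^n)-f(z^n))/c$. So $\varphi(t)=f(e_t)$ is defined on $T$, and for Borel $E$
$$\{t\in T:\varphi(t)\in E\}=\bigcup_n\mathrm{proj}_t\{(c,t)\in S_n:(f(ce_t+z^n)-f(z^n))/c\in E\}$$
is analytic. Hence $\varphi$, extended by $0$ off $T$, is $\tau$-measurable. We modify it on a Borel $\tau$-null set $T'$ to be Borel. For $N$-a.e. $(c,t)$ we have $t\in T\setminus T'$, because $\{|c|>h_n\}\setminus S_n$ and $\mathbb R\times T'$ are $N$-null. So a.s. all jump times lie in $T\setminus T'$, and (7) follows.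

**Step 5.** The bound $|\chi(s)|\le Ee^{isI_n(\varphi)}$ gives $\int(1-\cos sc\varphi)\,dN\le\log2$ on $[0,s_0]$. Averaging gives $\int\min(1,s_0^2c^2\varphi^2)\,dN\le\kappa^{-1}\log2$, so $\rho(\varphi)<\infty$.

**Step 6.** The remainder $R$ is a function of $(\xi_q)_{q>n}$ for every $n$, so it is a constant $r$. The sequence $(-\xi_q)$ has the law of $(\xi_q)$ as $N$ is symmetric in $c$, so $r=0$.

**Step 7.** First $\rho(\varphi-\varphi_m)=\int_{\{|\varphi|>m\}}\min(1,c^2\varphi^2)\,dN\to0$. Next, $\tau$ is a finite measure with $\tau(\{0,1\})=0$, so $C_c((0,1))$ is dense in $L^1(\tau)$. Take functions of $C_c((0,1))$ tending to $\varphi_m$ in $L^1(\tau)$, truncate them at $\pm m$, and mollify them with a small uniform error. A subsequence of the resulting $G\in C^1_c((0,1))$, $|G|\le m$, tends to $\varphi_m$ $\tau$-a.e., hence at $N$-a.e. $(c,t)$. The integrand $\min(1,c^2(\varphi_m-G)^2)$ is at most $\min(1,4m^2c^2)$, which is $N$-integrable, so $\rho(\varphi_m-G)\to0$. The conclusion is as before. $\blacksquare$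

## 10. With a Brownian part: every functional is a pair $(\theta,\varphi)$

Now let $x=\sigma w+z$, $\sigma>0$, with $w$ a standard Brownian motion independent of $z$. Here $z$, with its layers $\xi_q$, is the process of Section 5 for a symmetric $\nu$ (so $\int\min(1,c^2)\,d\nu<\infty$), possibly $0$. Let $\mu$ be the law of $x$. For $a\in L^2$ write $\mathcal A(t)=\int_0^ta$.

**Theorem 4.**

1. *(Structure.)* For each $\mu$-measurable linear $f$ there are $\theta\in L^2[0,1]$ and (if $\nu\ne0$) $\varphi\in L^k$, $\varphi(t)=f(e_t)$ a.e., such that $f(x)=\sigma\int\theta\,dw+I(\varphi)$ a.s. Also $\mathcal A\in D_f$ and $f(\mathcal A)=\int\theta a$ for all $a\in L^2$. If $\nu=0$, $\mu$ has the Riesz property. If $\nu\ne0$, $\mu$ has the Riesz property iff $\varphi=\theta$ a.e. for every $f$.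
2. If $0<\int\min(1,|c|)\,d\nu<\infty$, the Riesz property fails. (So the hypothesis "no Gaussian component" in Theorem 1 cannot be omitted.)
3. If $\int\min(1,|c|)\,d\nu=\infty$, both cases occur:
 (a) if $\nu=\sum_{q\ge0}\lambda_q(\delta_{2^{-q}}+\delta_{-2^{-q}})$, $\sum\lambda_q4^{-q}<\infty$, $\lambda_q\ge3\delta2^q$ for some $\delta>0$ (e.g. $\lambda_q=2^q$), it holds;
 (b) if $\nu=\sum_{q\ge1}\lambda_q(\delta_{a_q}+\delta_{-a_q})\ne0$, $a_q>0$ strictly decreasing, $a_{q+1}/a_q\to0$, $\sum\lambda_qa_q^2<\infty$, it fails (e.g. $a_q=2^{-q^2}$, $\lambda_q=1/a_q$, where $\int_{|c|\le1}|c|\,d\nu=\infty$).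

Part 3 is not a complete classification of the case $\int\min(1,|c|)\,d\nu=\infty$.

*Proof of part 1.* If $\nu=0$, omit $\varphi$, $I$ and $z$ everywhere; then Steps G1 and G2 are empty, with $r(w)=f(\sigma w)$.

**Step G1 (the integrand).** The purpose is to repeat Steps 3–5 with $z_n$ replaced by $\sigma w+z_n$. The event $\{M_1=\dots=M_n=0\}$ is independent of $\sigma w+z_n$ and on it $x=\sigma w+z_n$, so $\sigma w+z_n\in B$ a.s. Given exactly one jump $(c,t)$ in $y_n$, the point $x$ is $ce_t+(\sigma w+z_n)$ with $c$, $t$, $\sigma w+z_n$ independent. So Step 4 yields $\varphi(t)=f(e_t)$ and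
$$f(x)=I_n(\varphi)+f(\sigma w+z_n)\quad\text{a.s.},$$
with independent summands. Step 5 uses only this, so $\rho(\varphi)<\infty$.

**Step G2 (the remainder depends on $w$ only).** Let $R=f(x)-I(\varphi)$. For each $n$, $R=f(\sigma w+z_n)-(I(\varphi)-I_n(\varphi))$ is a function of $(w,(\xi_q)_{q>n})$. Since $w$, $(\xi_q)_{q\le n}$ and $(\xi_q)_{q>n}$ are independent, for bounded Borel $b$ we have $E[b(R)\mid w,\xi_1,\dots,\xi_n]=E[b(R)\mid w]$. Let $n\to\infty$: as $R$ is a function of $(w,(\xi_q))$, martingale convergence gives $b(R)=E[b(R)\mid w]$ a.s. So $R=r(w)$ a.s. with a Borel $r$ on $C[0,1]$, that is,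
$$f(\sigma w+z)=r(w)+I(\varphi)\quad\text{a.s.}\tag{8}$$
Here $z$ and $I(\varphi)$ are measurable functions of the jump configuration, as a.s. limits along a subsequence. Let the joint law of a pair $(w',\text{configuration}')$ be absolutely continuous with respect to that of $(w,\text{configuration})$. Null events and limits in probability carry over, so $\sigma w'+z'\in D_f$ and (8) holds for this pair too.

**Step G3 (shifts of $w$).** The purpose is to compute $r$. Let $a\in L^2$. By the Cameron–Martin theorem the law of $w+\mathcal A/\sigma$ is equivalent to that of $w$. So (8) holds for the pair $(w+\mathcal A/\sigma,\xi)$: a.s. $x+\mathcal A\in D_f$ and $f(x+\mathcal A)=r(w+\mathcal A/\sigma)+I(\varphi)$. As $x\in D_f$ a.s., $\mathcal A\in D_f$, and subtracting (8),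
$$r(w+\mathcal A/\sigma)=r(w)+f(\mathcal A)\quad\text{a.s.}\tag{9}$$

**Step G4 ($r(w)$ is a Wiener integral).** Let $(a_i)$ be an orthonormal basis of $L^2$, $W_i=\int a_i\,dw$, $\mathcal A_i=\int_0^\cdot a_i$, $p_i=\sigma f(\mathcal A_i)$, $R_n=r(w)-\sum_{i\le n}p_iW_i$. The $W_i$ are independent standard normal and $w(t)=\int1_{[0,t]}\,dw=\sum_iW_i\mathcal A_i(t)$ in $L^2(\Omega)$. So $w^{(n)}=w-\sum_{i\le n}W_i\mathcal A_i$ is a function of $(W_i)_{i>n}$ and is independent of $(W_1,\dots,W_n)$. Put
$$H(v)=r\Bigl(w^{(n)}+\sum_{i\le n}v_i\mathcal A_i\Bigr)-\sum_{i\le n}p_iv_i,\qquad v\in\mathbb R^n,$$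
so that $R_n=H(W_1,\dots,W_n)$. For each $\eta\in\mathbb R^n$, (9) with $\mathcal A=\sigma\sum_i\eta_i\mathcal A_i$ says $r(w+\sum\eta_i\mathcal A_i)=r(w)+\sum\eta_ip_i$ a.s. Since $(W_1,\dots,W_n)$ has a positive density and is independent of $w^{(n)}$, this means $H(v+\eta)=H(v)$ for almost every $v$ and almost every $w^{(n)}$. By Fubini, for almost every $w^{(n)}$ this holds for almost every $(v,\eta)$. Fix a $v$ for which it holds for almost every $\eta$: then $H$ is a.e. equal to $H(v)$. So $H$ is a.e. constant, and $R_n$ is a.s. a function of $w^{(n)}$, independent of $(W_1,\dots,W_n)$. From $r(w)=\sum_{i\le n}p_iW_i+R_n$,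
$$|Ee^{isr(w)}|\le\exp\Bigl(-\frac{s^2}2\sum_{i\le n}p_i^2\Bigr)\quad\text{for all }n .$$
If $\sum p_i^2=\infty$, the left side would vanish for all $s\ne0$, against continuity at $0$. So $\sum p_i^2<\infty$ and $\theta=\sigma^{-1}\sum p_ia_i\in L^2$. Now
$$r(w)-\sigma\int\theta\,dw=R_n-\sum_{i>n}p_iW_i$$
is a function of $(W_i)_{i>n}$ for every $n$. So it is independent of all $W_i$, hence of $w$, and being a function of $w$ it is a constant. The symmetry $(w,\xi)\mapsto(-w,-\xi)$ changes $f(x)$, $I(\varphi)$ and $\int\theta\,dw$ into their negatives, so the constant is $0$. We have $f(x)=\sigma\int\theta\,dw+I(\varphi)$ a.s. By (9), $f(\mathcal A)=r(w+\mathcal A/\sigma)-r(w)=\int\theta a$.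

**Step G5 (the Riesz property in terms of $\theta$ and $\varphi$).** Let $\ell(x)=\int gx$, $g\in L^2$, $G(t)=\int_t^1g$. Since $\langle g,y_n\rangle=I_n(G)$, we have $\int gz=I(G)$. Also $\int gw=\int G\,dw$: the left side lies in the closed span of the $W_i$, and its coefficient is $E[W_i\int gw]=\int g\mathcal A_i=\int a_iG$. So $\ell(x)=\sigma\int G\,dw+I(G)$, and by independence and (4)
$$Ee^{is(\ell-f)(x)}=\exp\Bigl(-\frac{s^2\sigma^2}2\int(G-\theta)^2-\int\Psi(s(G-\varphi))\Bigr).\tag{10}$$
Suppose $\ell_j\to f$ in measure. Then (10) tends to $1$ uniformly on $s\in[0,1]$. Hence $G_j\to\theta$ in $L^2$ and, by Lemma 1(d), $\rho(G_j-\varphi)\to0$. If $\nu\ne0$, both imply convergence in Lebesgue measure (Lemma 1(e)), so $\varphi=\theta$ a.e. Conversely, if $\nu\ne0$ and $\varphi=\theta$ a.e., then in Step 7 also $\varphi_m\to\theta$ in $L^2$ as $m\to\infty$, and for fixed $m$ the $G$ tend to $\varphi_m$ in $L^2$ by bounded convergence. So the $G_j$ can be chosen with $\rho(G_j-\varphi)\to0$ and $G_j\to\theta$ in $L^2$, and (10) and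 Lemma 1(c) give $\ell_{G_j}\to f$ in measure. If $\nu=0$, choose $G_j\in C^1_c((0,1))$ with $G_j\to\theta$ in $L^2$. $\square$

## 11. The sum of the jumps destroys the Riesz property

Note $\rho(1)=k(1)<\infty$, so $I(1)$, the limit of the sums of the jumps above $h_n$, always exists.

**Criterion.** If $\nu\neq0$ and there is a $\mu$-measurable linear $F$ with $F(x)=I(1)$ a.s., the Riesz property fails.

*Proof.* By part 1, $F(x)=\sigma\int\theta\,dw+I(\varphi)$, so $\sigma\int\theta\,dw=I(1-\varphi)$ a.s. The two sides are independent and equal, hence constant, and symmetric, hence $0$. So $\theta=0$, and $\rho(1-\varphi)=0$, i.e. $\varphi=1$ a.e. Then $\varphi\ne\theta$, and part 1 applies. $\square$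

*Proof of part 2.* Let $V$ be the set of all $x=u+\sum_ic_ie_{t_i}\in L^2$ with $u\in C[0,1]$, $u(0)=0$, $(c_i)\in\ell^1$, $t_i\in(0,1)$, and let $J(x)=\sum_ic_i$. The series converges uniformly, so $x$ has a càdlàg representative on $[0,1)$. It is unique, since càdlàg functions on $[0,1)$ that agree a.e. agree everywhere. Its jump at $t$ is $\sum_{i:t_i=t}c_i$, and so $J(x)$ is the absolutely convergent sum of its jumps in $(0,1)$. Hence $J$ is well defined, and $J$ is linear on the linear space $V$. The map $(u,c,t)\mapsto u+\sum c_ie_{t_i}$ is continuous from a Polish space into $L^2$, because $\|e_t\|\le1$, $t\mapsto e_t$ is continuous and $c\in\ell^1$. So $V$ and each $\{x\in V:J(x)\in E\}$, $E$ Borel, are images of Borel sets, hence analytic and $\mu$-measurable. Since $\int\min(1,|c|)\,d\nu<\infty$, there are a.s. finitely many jumps of size above $1$, and by Lemma 2 the sum of the sizes of the others has finite mean. So the jumps are a.s. absolutely summable, $x\in V$ a.s., and $J(x)=\lim I_n(1)=I(1)$ a.s. The Criterion applies.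 $\square$

For $w$ plus the process of Section 1 this is the functional $J$ of Section 4.

## 12. Lacunary jump sizes

*Proof of part 3(b).* The purpose is to give a linear meaning to the sum of the jumps when that sum is not absolutely convergent. In this section $\xi_q$ collects the jumps of size $a_q$ (both signs). Choose $0=n_0<n_1<\cdots$ with $\sum_{q>n_r}2\lambda_qa_q^2\le4^{-r}$ for $r\ge1$, and put $b_r=\sum_{n_r<q\le n_{r+1}}\xi_q$. For $r\ge1$, $b_r(t)$ is a martingale in $t$ with $E\,b_r(1)^2=\sum_{n_r<q\le n_{r+1}}2\lambda_qa_q^2$, so Doob's inequality gives $E\sup_t|b_r(t)|^2\le4\cdot4^{-r}$. Hence $E\sum_{r\ge1}\|b_r\|_\infty\le\sum_r2\cdot2^{-r}<\infty$, and $\sum_{r\geq 0}\|b_r\|_\infty<\infty$ a.s.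

Let $\mathcal P$ be the set of parameters $p$ consisting of $u\in C[0,1]$, $u(0)=0$, and, for each $q$, a finite list of signs $\varepsilon_{q,i}$ and times $t_{q,i}\in(0,1)$, all times (over all $q$) distinct. With $s_q=a_q\sum_i\varepsilon_{q,i}e_{t_{q,i}}$ and $b_r=\sum_{n_r<q\le n_{r+1}}s_q$ we require $\sum_r\|b_r\|_\infty<\infty$. This is a Borel subset of a Polish space, since $\|b_r\|_\infty$ is a supremum over rational times. Put
$$x(p)=u+\sum_rb_r,\qquad F(p)=\sum_rb_r(1);$$
both are Borel in $p$. Almost surely $x=x(p)$ for some $p\in\mathcal P$ with $u=\sigma w$ and $F(p)=I(1)$; here we use that the limits do not depend on the cut levels.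

**Consistency.** We show: if $\sum_{j\le m}\alpha_jx(p_j)=0$ in $L^2$, then $\sum_j\alpha_jF(p_j)=0$. If all $\alpha_j$ are $0$, this is trivial. By uniform convergence the càdlàg representative of $x_j=x(p_j)$ has on $(0,1)$ exactly the jumps prescribed by $p_j$, each equal to some $\pm a_q$, as the times are distinct. The càdlàg representative of $\sum\alpha_jx_j$ vanishes on $[0,1)$, so for every $t\in(0,1)$
$$\sum_q\beta_q(t)a_q=0,\qquad\beta_q(t)=\sum_{j:|\Delta x_j(t)|=a_q}\alpha_j\operatorname{sgn}\Delta x_j(t).\tag{11}$$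
For each $t$ at most $m$ of the $\beta_q(t)$ are nonzero, and all of them lie in the finite set of sums $\sum_{j\in S}\pm\alpha_j$. Let $\delta_0>0$ be the least modulus of a nonzero element of this set, $M=\sum|\alpha_j|$, and choose $Q$ with $mMa_{q+1}<\delta_0a_q$ for all $q\ge Q$. If $q_0$ is the least index with $\beta_{q_0}(t)\neq0$, then (11) gives $0\ge\delta_0a_{q_0}-mMa_{q_0+1}$, so $q_0<Q$. Hence some $x_j$ has a jump of size above $a_Q$ at $t$. There are only finitely many such times $t$. For all other $t$, $\beta_q(t)=0$ for all $q$. Now a step function's value at $1$ is the sum of its jumps, so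
$$\sum_j\alpha_j\sum_{r<r_0}b_r^{(j)}(1)=\sum_t\sum_{q\le n_{r_0}}\beta_q(t)a_q .$$
Only the finitely many exceptional $t$ contribute. Each contributes the full sum in (11), which is $0$, once $n_{r_0}$ exceeds its finitely many indices with $\beta_q(t)\ne0$. Letting $r_0\to\infty$ gives $\sum_j\alpha_jF(p_j)=0$.

So $F(\sum\alpha_jx(p_j)):=\sum\alpha_jF(p_j)$ is a well-defined linear functional on $D=\mathrm{span}\{x(p):p\in\mathcal P\}$. The set $D$ and the sets $\{F\in E\}$, $E$ Borel, are unions over $m$ of images of Borel sets under the Borel maps $(\alpha,p_1,\dots,p_m)\mapsto\sum\alpha_jx(p_j)$, hence analytic and $\mu$-measurable. Also $\mu(D)=1$ and $F(x)=I(1)$ a.s. The Criterion applies. For $a_q=2^{-q^2}$, $\lambda_q=1/a_q$ we have $\sum\lambda_qa_q^2=\sum a_q<\infty$, $a_{q+1}/a_q\to0$ and $\int_{|c|\le1}|c|\,d\nu=\sum2\lambda_qa_q=\infty$. $\square$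

## 13. Dyadic jump sizes: the drift hidden in the small jumps

*Proof of part 3(a).* First, $\int\min(1,|c|)\,d\nu=\sum2\lambda_q2^{-q}=\infty$, and $\lambda_q=2^q$ is allowed with $\delta=\frac13$. By part 1 we must show $\varphi=\theta$ a.e. for every $f$. The idea is to couple three copies of the process so that $x_1+x_2-x_3$ is a deterministic multiple of $\mathcal A=\int_0^\cdot1_A$. Then $f(\mathcal A)$ is computed once through $\theta$ and once through the jumps.

**Step D1 ($\varphi\in L^1$).** The purpose is to reduce the claim to integrals. Let $|u|\ge1$ and $2^K\le|u|<2^{K+1}$. Then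
$$k(u)\ge2\sum_{q\le K}\lambda_q\ge6\delta(2^{K+1}-1)\ge6\delta2^K\ge3\delta|u| .$$
Since $\rho(\varphi)<\infty$, $\varphi\in L^1$. So it suffices to show $\int_A\varphi=\int_A\theta$ for every Borel $A\subset[0,1]$. Fix $f$ and $A$. By part 1, $f(\mathcal A)=\int_A\theta$.

**Step D2 (a coupling).** Let $p_q^\pm=\delta2^q(2\pm1)$ for $t\in A$ and $p_q^\pm=2\delta2^q$ for $t\notin A$. Then $p_q^\pm\le\lambda_q$ and $p^\pm_q=2p^\pm_{q-1}$. Put $r_q^\pm=(\lambda_q-p_q^\pm)/2\ge0$. Take independent Poisson configurations of triples $(c_1,c_2,c_3)$ at times $t\in[0,1]$ with the following rates per unit time, for $q=0,1,2,\dots$: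

* $P_q^\pm=\pm(2^{-q-1},2^{-q-1},2^{-q})$ at rate $p_q^\pm$;
* $\pm(2^{-q},0,2^{-q})$ and $\pm(0,2^{-q},2^{-q})$, each at rate $r_q^\pm$;
* $\pm(2^{-q},-2^{-q},0)$, each sign at rate $\lambda_q/2$.

Always $c_1+c_2=c_3$. For each $j$ the points with $c_j\ne0$ form a Poisson configuration of jumps $(c_j,t)$. For $j=3$ the rate at $\pm2^{-q}$ is $p_q^\pm+2r_q^\pm=\lambda_q$. For $j=1,2$ and $q\ge1$ it is
$$p_{q-1}^\pm+r_q^\pm+\frac{\lambda_q}2=\lambda_q+p_{q-1}^\pm-\frac{p_q^\pm}2=\lambda_q ,$$
and at $\pm1$ it is $r_0^\pm+\lambda_0/2=\lambda_0-p_0^\pm/2\in[\lambda_0/2,\lambda_0]$. So the intensity of the $j$-th configuration equals that of the jumps of $z$, except at $|c|=1$, where it has a density $g=1-p_0^\pm/(2\lambda_0)$ (or $g=1$ for $j=3$) between $\frac12$ and $1$. For finite intensities $\Lambda'=g\Lambda$ on a space $E$ the law of the Poisson configuration has density $e^{\Lambda(E)-\Lambda'(E)}\prod_ig(p_i)$ with respect to that for $\Lambda$. Hence the law of the $j$-th configuration is equivalent to that of the jumps of $z$.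

Let $w_1,w_2$ be standard Brownian motions with correlation $-\frac12$, independent of the Poisson points. Then $w_3=w_1+w_2$ has variance $t(1+1-1)=t$ and is a standard Brownian motion. Use cut levels $h_n\in(2^{-n-1},2^{-n})$. Let $y_n^{(j)}$ be the sum of $c_je_t$, and $I_n^{(j)}$ the sum of $c_j\varphi(t)$, over points with $|c_j|\ge2^{-n}$. The limits in probability $Z_j=\lim y_n^{(j)}$ and $I^{(j)}=\lim I_n^{(j)}$ exist, because they do for $z$ and the laws are equivalent. Put $x_j=\sigma w_j+Z_j$. By part 1 and the absolute continuity remark after (8), $x_j\in D_f$ and $f(x_j)=\sigma\int\theta\,dw_j+I^{(j)}$ a.s. The Brownian terms cancel in $x_1+x_2-x_3$, so a.s.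
$$f(Z_1+Z_2-Z_3)=f(x_1+x_2-x_3)=I^{(1)}+I^{(2)}-I^{(3)}.\tag{12}$$

**Step D3 (both sides of (12)).** In $y_n^{(1)}+y_n^{(2)}-y_n^{(3)}$ a point contributes $0$ if all its nonzero coordinates are counted, since $c_1+c_2=c_3$, or if none is. The only other case is type $P_n^\pm$, where $|c_3|=2^{-n}$ is counted and $|c_1|=|c_2|=2^{-n-1}$ are not. So the sum is $-2^{-n}\sum_{P_n^\pm}(\pm e_t)$. By Lemma 2 its value at time $s$ has mean and variance
$$-2^{-n}\int_0^s(p_n^+-p_n^-)\,dt=-2^{-n}\cdot2\delta2^n\mathcal A(s)=-2\delta\mathcal A(s),\qquad 4^{-n}\int_0^s(p_n^++p_n^-)\,dt\le4\delta2^{-n}\to0 .$$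
So $Z_1+Z_2-Z_3=-2\delta\mathcal A$ a.s.

Likewise $I_n^{(1)}+I_n^{(2)}-I_n^{(3)}=-2^{-n}\sum_{P_n^\pm}(\pm\varphi(t))$. If $\varphi$ is bounded, its mean is $-2\delta\int_A\varphi$ and its variance is $4^{-n}\cdot4\delta2^n\int\varphi^2\to0$. In general, split $\varphi=\varphi1_{\{|\varphi|\le m\}}+\varphi1_{\{|\varphi|>m\}}$. The first part gives the limit $-2\delta\int_A\varphi1_{\{|\varphi|\le m\}}$, and the second is at most $2^{-n}\cdot4\delta2^n\int_{\{|\varphi|>m\}}|\varphi|=4\delta\int_{\{|\varphi|>m\}}|\varphi|$ in $L^1(P)$, uniformly in $n$. Since $\varphi\in L^1$, letting $m\to\infty$ shows that the whole converges in probability to $-2\delta\int_A\varphi$.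

Now (12) reads $-2\delta f(\mathcal A)=-2\delta\int_A\varphi$, so $\int_A\theta=f(\mathcal A)=\int_A\varphi$. As $A$ was arbitrary, $\varphi=\theta$ a.e., and $\mu$ has the Riesz property by part 1. $\blacksquare$
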